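# Local hypercyclic rings have nil Jacobson radical

## 1. Local rings, injective hulls, chain rings: the vocabulary

All rings are associative with identity. Modules are unital right modules unless a left module is named. "Ideal" means two-sided ideal. $F$ always denotes a field. For ideals or one-sided ideals, $AB$ is the set of finite sums of products $ab$. Each definition comes with an example that we check on the spot.

**Definition 1.1 (local ring).** A ring $R$ is local if it has a unique maximal right ideal, i.e. $R/J(R)$ is a division ring, where $J(R)$ is the Jacobson radical.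

For a local ring we write $J=J(R)$, $D=R/J$ and $U=R\setminus J$. We recall the textbook facts: $U$ is the group of units, $J$ is also the unique maximal left ideal, every proper one-sided ideal lies in $J$, and $1-j$ is a unit for $j\in J$. *Example:* $R=F[t]/(t^n)$ is local with $J=tR$, because an element with nonzero constant term is a unit ("nonzero scalar times $1-$nilpotent"), and $R/tR=F$. The power series ring $F[[t]]$ is local with $J=tF[[t]]$ for the analogous reason.

**Definition 1.2 (nil, nilpotent).** An ideal is nil if each of its elements is nilpotent. An ideal $T$ is nilpotent if $T^k=0$ for some $k$.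

*Example:* in $F[t]/(t^n)$ we have $J^n=0$, so $J$ is nilpotent and hence nil. In $F[[t]]$ the radical contains $t$, no power of which is zero, so $J$ is not nil.

**Definition 1.3 (injective hull, uniform module).** The injective hull $E(M)$ is an injective module containing $M$ as an essential submodule; it is unique up to isomorphism over $M$. A module is uniform if it is nonzero and any two nonzero submodules have nonzero intersection.

*Example:* for $R=F[[t]]$ we have $E(R)=F((t))$. Over a principal ideal domain, injective means divisible, and $F((t))$ is divisible. Every nonzero element of $F((t))$ is carried into $R\setminus 0$ by a power of $t$, so $R$ is essential. Also $F((t))$ is uniform, since any two nonzero submodules contain a common power of $t$.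

We use three textbook facts.

* (I1) A nonzero indecomposable injective module $E$ is uniform: if $0\ne A\subseteq E$, then a hull of $A$ inside $E$ is a direct summand, so it is all of $E$, and $A$ is essential.
* (I2) If $E$ is uniform and injective and $0\neq M\subseteq E$, then $E=E(M)$.
* (I3) Baer's criterion: $E$ is injective if and only if every homomorphism $I\to E$ from a right ideal extends to $R$. In particular, if $R_R$ is injective, every homomorphism $I\to R$ is left multiplication by an element of $R$.

**Definition 1.4 (hypercyclic ring).** A ring $R$ is hypercyclic (or right hypercyclic) if each cyclic right $R$-module has a cyclic injective hull. It is left hypercyclic if the opposite ring $R^{op}$ is hypercyclic.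

*Example:* $R=F[t]/(t^n)$ with $n\ge1$ is hypercyclic. Its ideals are $t^kR$ with $0\le k\le n$. If $f:t^kR\to R$ is a homomorphism and $a=f(t^k)$, then $at^{n-k}=0$, so $a=ct^k$ and $f$ is multiplication by $c$. By Baer, $R_R$ is injective. It is uniform because its ideals form a chain. For $k\ge1$ we have $R/t^kR\cong t^{n-k}R\subseteq R$, which is nonzero, so by (I2) its hull is $R$, which is cyclic. *Non-example:* $R=F[[t]]$ is not hypercyclic. A nonzero cyclic submodule of $E(R)=F((t))$ is $t^kR$ for some $k\in\mathbb Z$, and this is never all of $F((t))$.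

**Definition 1.5 (semi-perfect ring).** $R$ is semi-perfect if $R/J(R)$ is semisimple Artinian and idempotents lift modulo $J(R)$.

*Example:* $F\times F$ has radical $0$ and is semisimple, so it is semi-perfect. All its modules are injective, so every cyclic module is its own hull and the ring is hypercyclic. It is not local, because $F\times 0$ and $0\times F$ are two maximal ideals.

**Definition 1.6 (chain ring).** A right (left) chain ring is a ring whose right (left) ideals are linearly ordered by inclusion.

*Example:* $F[t]/(t^n)$ is a chain ring on both sides. In $F[x,y]/(x,y)^2$ the ideals $xR=Fx$ and $yR=Fy$ are incomparable, so this is not a chain ring.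

In a right chain ring a sum of finitely many principal right ideals is the largest of them. So every finitely generated right ideal is generated by one of any given finite set of generators. The two-sided ideals form a chain too.

**Definition 1.7 (completely prime ideal).** A proper ideal $Q$ is completely prime if $ab\in Q$ implies $a\in Q$ or $b\in Q$. It is prime if $AB\subseteq Q$ implies $A\subseteq Q$ or $B\subseteq Q$ for ideals $A,B$.

*Example:* in $F[[t]]$ both $0$ and $(t)$ are completely prime. In $F[t]/(t^n)$ with $n\ge2$ the zero ideal is not, since $t\cdot t^{n-1}=0$. For commutative rings the two notions agree. In general they do not: in the ring $M_2(F)$ the zero ideal is prime, as the only ideals are $0$ and the ring, but $e_{12}e_{12}=0$.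

**Definition 1.8 (duo ring).** A ring is duo if every one-sided ideal is two-sided.

*Example:* let $R=\mathbb C\oplus\mathbb C t$ with $t^2=0$ and $ta=\bar a t$ for $a\in\mathbb C$. An element $a+bt$ with $a\neq0$ is $a(1+ct)$ with $c=a^{-1}b$, and $(1+ct)(1-ct)=1-ctct=1-c\bar c\,t^2=1$; likewise in the other order. So it is a unit. Hence proper one-sided ideals lie in $\mathbb Ct=Rt=tR$, which is one-dimensional over $\mathbb C$ on either side. The only one-sided ideals are $0,\mathbb Ct,R$, so $R$ is duo, although not commutative. The ring of upper triangular $2\times2$ matrices is not duo: $Re_{11}=Fe_{11}$ is not a right ideal, as $e_{11}e_{12}=e_{12}$.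

**Definition 1.9 (linearly compact).** ${}_RR$ is linearly compact if every system $x\equiv c_i\pmod{A_i}$ with left ideals $A_i$ that is finitely solvable (each finite subsystem has a solution) is solvable.

*Example:* if the left ideals form a finite chain, ${}_RR$ is linearly compact: choose $A_i$ smallest; solvability of the pair $i,j$ gives $c_i-c_j\in A_j$, so $x=c_i$ solves everything. *Non-example:* let $R=\mathbb Q[t]_{(t)}$ be the localization of $\mathbb Q[t]$ at $(t)$, a countable ring. For a sequence $\varepsilon\in\{0,1\}^{\mathbb N}$ consider the system $x\equiv\sum_{k<i}\varepsilon_kt^k\pmod{t^iR}$, $i\ge1$. It is finitely solvable: the right-hand side with the largest $i$ works. If one $x$ solves the systems of $\varepsilon$ and $\varepsilon'$, then $\sum_{k<i}(\varepsilon_k-\varepsilon'_k)t^k\in t^iR$ for all $i$, hence $\varepsilon=\varepsilon'$. There are uncountably many systems and countably many $x$, so some system is not solvable.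

**Notation.** $l(A)=\{t:tA=0\}$ and $r(A)=\{t:At=0\}$ are the left and right annihilators. For a right ideal $K$ put $y^{-1}K=\{t:yt\in K\}$, again a right ideal. *Example:* in $F[t]/(t^4)$, $t^{-1}(t^3R)=t^2R$, since $t\cdot t^ku\in t^3R$ for a unit $u$ exactly when $k\ge2$.

Four small facts will be used constantly. In them $R$ is local.

* (F1) If $y=jy$ or $y=yj$ with $j\in J$, then $y=0$, because $1-j$ is a unit.
* (F2) If $z\neq0$, then $zJ\ne zR$, and $zJ$ contains every proper submodule of $zR$. Indeed $zR\cong R/r(z)$ with $r(z)\subseteq J$. The module $R/r(z)$ has $J/r(z)$ as unique maximal submodule, containing every proper submodule, and $J/r(z)$ corresponds to $zJ$. The same holds on the left, with $Jz\subsetneq Rz$.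
* (F3) In a right chain ring, if $A$ is a right ideal and $x\notin A$, then $A\subsetneq xR$, hence $A\subseteq xJ$ by (F2). In a left chain ring, if $A$ is a left ideal and $x\notin A$, then $A\subsetneq Rx$ and $A\subseteq Jx$.
* (F4) In a left chain ring, if $A$, $B$ are ideals and $x\in AB$, then $x=pq$ with $p\in A$, $q\in B$. Indeed write $x=\sum x_iy_i$ with $x_i\in A$, $y_i\in B$. One of the $y_i$, call it $q$, satisfies $y_i=r_iq$ for all $i$. Put $p=\sum x_ir_i\in A$.

## 2. Can the radical of a local hypercyclic ring contain a non-nilpotent element?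

The example $F[t]/(t^n)$ is local, hypercyclic, with nilpotent radical. The example $F[[t]]$ is local with non-nil radical, but not hypercyclic. Can "local", "hypercyclic" and "non-nil radical" occur together? The paper "Q-Hypercyclic Rings" poses this in its Remark 3.12, citing Osofsky: "It is not known whether there exists a semi-perfect (or equivalently local) hypercyclic ring with a non-nil radical." The word "equivalently" refers only to the two existence questions. The question for semi-perfect rings is equivalent to the question for local rings. Not every semi-perfect hypercyclic ring is local, as $F\times F$ shows.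

**Theorem 1.** If $R$ is a local hypercyclic ring, then $J(R)$ is nil.

So no such local ring exists, and by the quoted equivalence there is no semi-perfect hypercyclic ring with non-nil radical either. Two supplements describe the rings completely. Theorem 1 does not depend on them.

**Theorem 2 (classification, symmetry).** For a local ring $R$ with $J=J(R)\ne0$ the following are equivalent:

* (a) $R$ is right hypercyclic;
* (a′) $R$ is left hypercyclic;
* (b) $R$ is a left and right chain ring, $J$ is nil, $r(J)\neq0$, every right ideal has the form $aR$ or $aJ$, and ${}_RR$ is linearly compact.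

Such a ring is duo.

**Theorem 3 (values).** A local ring $R$ is hypercyclic if and only if one of the following holds.

* (A) $R$ is a left and right chain ring of finite length as a right module.
* (B) ${}_RR$ is linearly compact and there is a surjection $v:R\to[0,1]\cup\{\infty\}$ such that (i) $v(x)\le v(y)\iff y\in xR\iff y\in Rx$; (ii) $v(xy)=v(x)+v(y)$ if this sum is $\le1$, and $v(xy)=\infty$ otherwise.

From here to the end of Section 6, $R$ is local and hypercyclic with $J\ne0$. (If $J=0$, Theorem 1 is trivial.)

## 3. Self-injectivity, and the cases of domains and Noetherian rings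

**Step 1. $R$ is a right chain ring.** This step turns the hypothesis on hulls into a statement about right ideals. Let $I$ be a proper right ideal. The hull of $R/I$ is cyclic, so $E(R/I)\cong R/K$ with $K$ proper. All proper submodules of $R/K$ lie in $J/K$, so $R/K$ is not a direct sum of two nonzero (hence proper) submodules. By (I1) it is uniform, and so is its nonzero submodule $R/I$. If right ideals $A,B$ were incomparable, then $A/(A\cap B)$ and $B/(A\cap B)$ would be nonzero submodules of $R/(A\cap B)$ with zero intersection, a contradiction.

**Step 2. $R_R$ is injective.** The purpose is to turn homomorphisms into elements. Embed $R$ in $E(R)\cong R/K$, and let $1\mapsto y+K$. Injectivity says that $yr\in K$ implies $r=0$. Hence $yR\cap K=0$, and $yR\ne0$. By Step 1, $yR$ and $K$ are comparable, so their intersection is one of them; thus $K=0$. So $R\cong E(R)$ is injective.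

**Step 3. $lr(a)=Ra$ for all $a$, and $R$ is a left chain ring.** This transfers information to the left side. If $r(a)\subseteq r(b)$, then $at\mapsto bt$ is a well-defined homomorphism $aR\to R$. By (I3) it is left multiplication by some $c$, so $b=ca$. Now $b\in lr(a)$ means $r(a)\subseteq r(b)$, so $lr(a)\subseteq Ra$; the other inclusion is clear. Since $r(a),r(b)$ are comparable by Step 1, so are $Ra,Rb$. If left ideals $A,B$ were incomparable, elements $a\in A\setminus B$ and $b\in B\setminus A$ would have incomparable $Ra,Rb$. So all left ideals are comparable.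

Already these steps settle two easy cases of the question.

*Domains.* If $0\ne a$ and $r(a)=0$, then $0=r(a)\subseteq r(1)$, and Step 3 gives $1=ca$. So $a\notin J$. A local hypercyclic domain thus has $J=0$, and in general every $a\in J$ has $r(a)\ne0$.

*Ascending chain condition on right ideals.* Let $a\in J$. The right ideals $r(a)\subseteq r(a^2)\subseteq\cdots$ stop: $r(a^n)=r(a^{n+1})$ for some $n$. Then $Ra^n=lr(a^n)=lr(a^{n+1})=Ra^{n+1}$, so $a^n=(ca)a^n$ for some $c$. Since $ca\in J$, (F1) gives $a^n=0$. So $J$ is nil.

The second computation shows what a counterexample must look like: for $a\in J$ not nilpotent, the annihilators $r(a^n)$ increase strictly forever. We therefore want to know all right ideals, in particular those that are unions of strictly increasing sequences.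

## 4. Every right ideal is $zR$ or $zJ$

**Step 4. Put $N=r(J)$. Every proper right ideal $I$ has the form $I=y^{-1}K$ with $K\subseteq N$ a right ideal and $y\notin K$.** This step says that hulls of cyclic modules are $R/K$ with very small $K$. Note that $N$ is an ideal: if $Jx=0$, then $J(xr)=0$ and $J(rx)\subseteq Jx=0$.

Embed $R/I$ in its hull $R/K$, $K\neq R$, with $1+I\mapsto y+K$. Then $I=y^{-1}K$, and $y\notin K$ as $I\ne R$. Let $s\in J$. Suppose $r(s)\subseteq K$. Then $st\mapsto t+K$ is a well-defined homomorphism $sR\to R/K$. As $R/K$ is injective, it extends to $R\to R/K$, say $1\mapsto w+K$. The image of $s$ is both $1+K$ and $ws+K$, so $1-ws\in K$. But $1-ws$ is a unit, so $K=R$, a contradiction. Hence $r(s)\not\subseteq K$, so $K\subseteq r(s)$ by Step 1. This holds for every $s\in J$, that is, $K\subseteq r(J)=N$.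

**Step 5. $N\neq0$.** We need this because Step 4 is informative only if $N$ is a genuine ideal to work with. Suppose $N=0$. By Step 4 every proper right ideal is $r(y)$ for some $y\ne0$. Take $0\ne z\in J$ and write $zJ=r(y)$ with $y\neq0$. Let $j\in J$. Then $r(jy)\supseteq r(y)$. Equality would give $Ry=lr(y)=lr(jy)=Rjy$, so $y=(cj)y$ for some $c$ and $y=0$ by (F1), a contradiction. So $r(jy)\supsetneq zJ$. If $r(jy)\not\supseteq zR$, then $r(jy)\subsetneq zR$ by Step 1, so $r(jy)\subseteq zJ$ by (F2), a contradiction. So $jyz=0$ for all $j\in J$, that is, $yz\in N=0$. Hence $z\in r(y)=zJ$, which contradicts (F2).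

**Step 6. $NJ=0$.** We know $JN=0$ by definition; the aim is to annihilate $J$ on the other side as well.

*Setting.* Fix $0\neq x\in N$. For $0\ne x'\in N$ the proper left ideal $l(x')$ contains $J$, so $l(x')=J$ and $Rx'\cong R/J$ is simple. The simple left ideals $Rx$, $Rx'$ are comparable, hence equal. So $N=Rx$. Because $JN=0$, $N$ is a left vector space over $D$ with basis $x$. As $N$ is an ideal, for each $r\in R$ there is a unique $\varphi(r)\in D$ with $xr=\varphi(r)x$. Clearly $\varphi$ is additive with $\varphi(1)=1$, and
$$x(rs)=\varphi(r)\,xs=\varphi(r)\varphi(s)x ,$$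
so $\varphi:R\to D$ is a ring homomorphism. Put $P=\ker\varphi=r(x)$; since $N=Rx$, also $P=r(N)$. As $R/P$ embeds in the division ring $D$, $P$ is a completely prime ideal, and $P\subseteq J$. Moreover $x\in J$, since otherwise $x$ is a unit and $Jx=0$ forces $J=0$. So $x^2\in JN=0$ and $x\in P$. Thus $P\ne0$. We must show $P=J$.

*Suppose $P\ne J$.* Put $S=R\setminus P$, a multiplicatively closed set, and fix $s_0\in J\cap S$. For $s\in S$, (F3) gives $P\subseteq sR$ and $P\subseteq Rs$. If $p=st\in P$, then $t\in P$; hence
$$P=sP\qquad(s\in S). \tag{4.1}$$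
Let $Z=\bigcup_{s\in S}r(s)$, a right ideal, being the union of a chain. If $st=0$ with $s\in S$, then $st\in P$, so $t\in P$; thus $Z\subseteq P$. From $P\subseteq Rs$ we get $P\,r(s)=0$, so $PZ=0$. By Step 4, $Z=y^{-1}K$ with $K\subseteq N$ and $y\notin K$. So $y\neq0$, $r(y)\subseteq Z$, and $JyZ\subseteq JN=0$.

Case $y\in S$. Then $s_0y$ and $s_0^2y$ are in $S$, so $r(s_0^2y)\subseteq Z$. From $JyZ=0$ we get $Z\subseteq r(s_0y)\subseteq r(s_0^2y)$. So $r(s_0y)=r(s_0^2y)$, and by Step 3, $Rs_0y=Rs_0^2y$. So $s_0y=(ts_0)(s_0y)$ for some $t$, and $s_0y=0\in P$ by (F1), a contradiction.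

Case $y\in P$. Then $yZ\subseteq PZ=0$, so $Z\subseteq r(y)$ and $Z=r(y)$. Since $PZ=0$, we get $P\subseteq l(Z)=lr(y)=Ry\subseteq P$, that is, $P=Ry$. By (4.1), $y\in P=s_0P=s_0Ry$ with $s_0R\subseteq J$, so $y=0$ by (F1), a contradiction.

Hence $P=J$, that is, $NJ=0$.

**Step 7. $N$ is simple on both sides, is contained in every nonzero one-sided ideal, and $l(J)=N=r(J)$.** This makes $N$ a two-sided analog of $t^{n-1}R$ in $F[t]/(t^n)$. By Step 6, $N_R$ is a right $D$-space whose subspaces form a chain, so it is one-dimensional, i.e. a simple right ideal. In Step 6 we saw that it is a simple left ideal. A nonzero right ideal $A$ is comparable with $N$, and $A\subseteq N$ forces $A=N$; so $N\subseteq A$. The same holds on the left. Finally $N\subseteq l(J)$ by Step 6. If $tJ=0$ and $t\ne0$, then $r(t)=J$, so $tR\cong R/J$ is simple and contains $N$. So $tR=N$ and $t\in N$.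

In Step 4 we now have $K\in\{0,N\}$.

**Step 8. Every right ideal of $R$ is $zR$ or $zJ$ for some $0\neq z\in R$, where $zR$ may be $R$ itself.** This is the structural statement that all later arguments use. By Steps 4 and 7 a proper right ideal is $r(y)$ with $y\neq0$ (case $K=0$), or $y^{-1}N$ with $y\notin N$ (case $K=N$). So let $y\ne0$ be arbitrary. As $N\subseteq yR$, choose $z$ with $0\ne yz\in N$. We claim
$$r(y)=zJ,\qquad y^{-1}N=zR. \tag{4.2}$$
First, $yzJ\subseteq NJ=0$, so $zJ\subseteq r(y)$. Since $z\notin r(y)$, (F3) gives $r(y)\subseteq zJ$. So $r(y)=zJ$. Next, $N=yzR$ because $N$ is simple. If $yt\in N=yzR$, then $t-zr\in r(y)\subseteq zR$ for some $r$, so $t\in zR$. Conversely $yzR\subseteq N$. Hence $y^{-1}N=zR$.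

## 5. Completely prime ideals, and where the commutative argument stops

**Step 9. $J$ is the only completely prime ideal.** The purpose is to attack nilpotency the way one does for commutative rings. $J$ is completely prime because $R/J$ is a division ring. Let $Q\neq J$ be completely prime. For $0\ne x\in N$ we have $x^2=0\neq x$ (Step 6), so $Q\neq0$. Also $Q\subsetneq J$. Fix $s\in J\setminus Q$. By (F3), $Q\subseteq Rs$, and if $q=ts\in Q$, then $t\in Q$. Hence $Q=Qs$. By Step 8 there are two possibilities.

* If $Q=zR$ with $z\neq0$, then $z\in Qs=zRs$ with $Rs\subseteq J$, so $z=0$ by (F1), a contradiction.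
* If $Q=zJ$ with $z\neq0$, then $z\notin Q$ by (F2). Since $zj\in Q$ for all $j\in J$, complete primeness gives $J\subseteq Q$, a contradiction.

*The commutative case.* If $R$ is commutative, we are done with Theorem 1. Every prime ideal is completely prime, so $J$ is the only prime ideal, and the set of nilpotent elements of a commutative ring is the intersection of its prime ideals. So $J$ is nil.

*What breaks without commutativity.* Let $a\in J$ be not nilpotent. By Zorn's lemma choose an ideal $Q$ maximal among those containing no power of $a$. If ideals $A,B$ properly contain $Q$, say, then $a^m\in A$ and $a^n\in B$, so $a^{m+n}\in AB$ and $AB\not\subseteq Q$. Applied to $A+Q$ and $B+Q$, this shows that $Q$ is prime. But from $b,c\notin Q$ we obtain only $brc\notin Q$ for some $r\in R$; the product $bc$ itself may lie in $Q$. Step 9 speaks about completely prime ideals and says nothing about $Q$.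

So we must study ideals that are prime but not completely prime. The next step uses Step 9 to push such a possible obstruction to the very top, directly below $J$.

## 6. Nilpotency below $J$, and the series $\sum b_m a^m$

**Step 10. Three lemmas on ideals.** They show that all ideals strictly smaller than $J$ are harmless.

(10a) *A proper ideal $I$ such that $x^2\in I$ implies $x\in I$ is completely prime.* Let $ab\in I$. Then $(ba)^2=b(ab)a\in I$, so $ba\in I$. By Step 1, $a=br$ or $b=ar$ for some $r$. If $a=br$, then $a^2=(ab)r\in I$, so $a\in I$. If $b=ar$, then $b^2=(ba)r\in I$, so $b\in I$.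

(10b) *A nonzero ideal $I=I^2\ne R$ equals $J$.* By (10a) and Step 9 it suffices to show that $x^2\in I$ implies $x\in I$. Suppose $x\notin I$ and $x^2\in I=I^2$. By (F4), $x^2=pq$ with $p,q\in I$. By (F3) on both sides, $I\subseteq xJ$ and $I\subseteq Jx$, so $p=xp'$ and $q=q'x$ with $p',q'\in J$. Then $x^2=xp'q'x$, i.e. $xux=0$ for the unit $u=1-p'q'$. Put $t=xu$. Then $t\notin I$, since otherwise $x=tu^{-1}\in I$; and $t^2=xuxu=0$. By (F3), $I\subseteq Rt\cap tR$. So $I=I^2\subseteq Rt\cdot tR=0$, a contradiction.

(10c) *Every ideal $T\subsetneq J$ is nilpotent.* Suppose not, and let $S_0=\bigcap_{k\ge1}T^k$, a proper ideal. Let $x^2\in S_0$, and suppose $x\notin T^k$ for some $k\ge1$. Then $T^k\subseteq Rx\cap xR$ by (F3), so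
$$T^{2k}\subseteq Rx\cdot xR=Rx^2R\subseteq S_0\subseteq T^{4k}\subseteq T^{2k}.$$
So $T^{2k}$ is an idempotent ideal, nonzero because $T$ is not nilpotent. By (10b) it equals $J$; but $T^{2k}\subseteq T\subsetneq J$, a contradiction. So $x^2\in S_0$ implies $x\in S_0$. By (10a) and Step 9, $S_0=J$; but $S_0\subseteq T\subsetneq J$, a contradiction.

**Step 11. Setting up the contradiction.** We now assume that Theorem 1 fails and extract from this an element $a$, a sequence $t_m$ that $a$ "kills at time exactly $m+1$", and a right ideal $zJ$. Suppose some $a_0\in J$ is not nilpotent.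

*The ideal $M$.* Let $M$ be the union of all ideals $T\subsetneq J$. These form a chain containing $0$, so $M$ is an ideal. By (10c) none of them contains $a_0$. So $M\subsetneq J$, and $M$ is the largest ideal properly contained in $J$. Since $J$ is not nilpotent, neither is $J^2$; so $J^2\subsetneq J$ is impossible by (10c), and
$$J^2=J .$$
*$J_R$ is not finitely generated.* Otherwise $J=wR$ by the chain condition, so $J=J^2=wRJ=wJ$, and $w\in wJ$ gives $w=0$ by (F1), against $J\neq0$.

*Remark.* An ideal not contained in $M$ is $J$ or $R$. So if $A,B\not\subseteq M$, then $AB\supseteq J^2=J\not\subseteq M$; thus $M$ is prime. For commutative $R$ this would contradict Step 9. In general, Step 9 only says that $M$ is not completely prime, and we have to work with that.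

(∗) *If $x\in J\setminus M$ and $w\in J$, there is $u\in U$ with $w\in uxR$.* In words: multiplying $x$ on the left by a suitable unit makes its right ideal as large as we like inside $J$. Indeed $RxR\subseteq J$ and $RxR\not\subseteq M$, so $RxR=J$. By the right chain condition a finite sum $\sum r_ixs_i$ lies in the largest of the $r_ixR$, so $RxR=\bigcup_{r\in R}rxR$. So $w\in rxR$ for some $r$. If $r\in U$, we are done. If $r\in J$, then $rx=(1+r)x-x$ lies in the larger of $(1+r)xR$ and $1\cdot xR$, and $1+r\in U$.

(No such blow-up is available inside $M$: for $x\in M$, every $uxR$ stays in $M$. This is why the sequence $r(a^n)$ of Section 3 is now replaced by its analog modulo $M$.)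

*The element $a$.* By Step 9, $M$ is not completely prime. So there are $g,h\notin M$ with $gh\in M$. Neither is a unit, since otherwise the other one would lie in $M$. So $g,h\in J$. If $gJ\subseteq M$, then, since $RgR=J$ as above, $J=J^2=RgRJ=RgJ\subseteq M$, a contradiction. So there is $d\in J$ with $gd\notin M$; note $d\notin M$. By (∗) applied to $gd\in J\setminus M$ and $d\in J$, there is $u\in U$ with $d\in ugdR$. Put $a=ug\in J$. Then
$$d=adr\ \text{ for some } r\in R,\qquad d=a^ndr^n\ (n\ge0),\qquad ah=ugh\in M,\qquad h\notin M. \tag{6.1}$$
The second formula follows from the first by substituting it into itself.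

*The sequence $t_m$.* For $n\ge0$ let $H_n=\{t:a^nt\in M\}$. Since $M$ is an ideal, these form an increasing sequence of right ideals, with $H_0=M$. Since $a^ndr^n=d\notin M$, we have $a^nd\notin M$, that is, $d\notin H_n$. Since $h\in H_1$ and $d\notin H_1$, (F3) gives $h=dr'$ for some $r'$. Put $t_m=dr^mr'\in J$. By (6.1),
$$a^mt_m=dr'=h\notin M,\qquad a^{m+1}t_m=ah\in M,\qquad\text{so}\qquad t_m\in H_{m+1}\setminus H_m\quad(m\ge0). \tag{6.2}$$

*The right ideal $zJ$.* Let $H=\bigcup_nH_n$, a right ideal with $d\notin H$. By Step 8, $H=zR$ or $H=zJ$ with $z\neq0$. If $H=zR$, then $z\in H_n$ for some $n$, so $H=H_n=H_{n+1}$, contradicting (6.2). So $H=zJ$. If $z$ were a unit, then $H=J\ni d$, a contradiction. So $z\in J$.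

*The elements $y_m$.* Since $t_m\in H=zJ$, write $t_m=zy_m$ with $y_m\in J$. We claim
$$J=\bigcup_my_mR. \tag{6.3}$$
Since $t_m\notin H_m$, (F3) gives $H_m\subseteq t_mR$; so $zJ=H=\bigcup_mt_mR$. Let $y\in J$. Then $zy=t_mq=zy_mq$ for some $m$ and $q$, so $y-y_mq\in r(z)$. Since $zy_m=t_m\neq0$, we have $y_m\notin r(z)$, so $r(z)\subseteq y_mR$ by (F3), and $y\in y_mR$.

*Plan for the contradiction.* We know that $J$ is not principal as a right ideal. We shall find one element $s\in R$ with $y_m\in szy_mR=st_mR$ for all $m$. Then (6.3) gives $J\subseteq szR$ and $J$ is principal after all. The element $s$ should behave like an infinite series $\sum_ib_ia^i$ with unit coefficients. By (6.2), when this series is applied to $t_m$, the terms with $i>m$ disappear modulo $M$ and the term with $i=m$ is $b_mh$. By (∗) we may choose $b_m$ so that $b_mh$ dominates both $y_m$ and the terms with $i<m$. Injectivity of $R_R$ produces the sum of the series.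

**Step 12. The contradiction.** This step carries out the plan.

*Choice of the coefficients.* We choose units $b_0,b_1,\dots$ recursively and put $g_m=b_ma^m$. Given $b_0,\dots,b_{m-1}$, consider the finitely many elements $y_m$ and $g_it_m$ $(i<m)$ of $J$. They all lie in $w'R$, where $w'\in J$ is one of them. Since $J_R$ is not finitely generated, $w'R\neq J$. Choose $w\in J\setminus w'R$. Then $w'R\subseteq wJ$ by (F3). By (∗), applied to $h\in J\setminus M$ and $w\in J$, choose a unit $b_m$ with $w\in b_mhR$. Then $w'R\subseteq wJ\subseteq b_mhJ$, so
$$y_m\in b_mhJ,\qquad g_it_m\in b_mhJ\quad(i<m). \tag{6.4}$$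

*The sum of the series.* Since $b_m$ is a unit, $Rg_m=Ra^m\supseteq Ra^{m+1}=Rg_{m+1}$. Put $c_m=\sum_{i<m}g_i$. Then $c_{m'}-c_m=\sum_{m\le i<m'}g_i\in Rg_m$ for $m'\ge m$. We claim that there is $s\in R$ with
$$s-c_m\in Rg_m\quad\text{for all }m. \tag{6.5}$$
The right ideals $r(g_m)=r(a^m)$ increase with $m$. On the right ideal $\bigcup_mr(g_m)$ define $f(t)=c_mt$ for $t\in r(g_m)$. This does not depend on the choice of $m$, since $(c_{m'}-c_m)r(g_m)\subseteq Rg_mr(g_m)=0$ for $m'\ge m$. So $f$ is a well-defined homomorphism to $R$. By Step 2 and (I3), $f$ is left multiplication by some $s\in R$. Then $(s-c_m)r(g_m)=0$, so $s-c_m\in lr(g_m)=Rg_m$ by Step 3.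

*Applying $s$ to $t_m$.* By (6.5) and (6.2), $(s-c_{m+1})t_m\in Rg_{m+1}t_m=Ra^{m+1}t_m\subseteq M$. Therefore, using $g_mt_m=b_ma^mt_m=b_mh$ and (6.4),
$$st_m\in\sum_{i\le m}g_it_m+M\subseteq b_mh+b_mhJ+M .$$
As $h\notin M$ and $b_m\in U$, we have $b_mh\notin M$, and (F3) gives $M\subseteq b_mhJ$. So $st_m=b_mh(1+j)$ with $j\in J$. Since $1+j$ is a unit, $st_mR=b_mhR\ni y_m$ by (6.4).

*Conclusion.* Hence $y_m\in st_mR=szy_mR\subseteq szR$ for all $m$, and by (6.3), $J=\bigcup_my_mR\subseteq szR$. But $sz\in J$, so $J=szR$ is finitely generated, contradicting Step 11. So every element of $J$ is nilpotent, which proves Theorem 1. $\blacksquare$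

## 7. Which local rings are hypercyclic: proof of Theorem 2

From here on, $R$ is a local ring with $J\neq0$; hypercyclicity is no longer assumed unless stated.

**Step 13. If $R$ is a left and right chain ring and $J$ is nil, then $R$ is duo.** This is what makes the left-right symmetry of the theorem possible. Let $0\ne a\in R$ and $u\in U$. If $uaR\not\subseteq aR$, then $aR\subsetneq uaR$, so $a=uaj$ with $j\in J$ by (F2). Iterating, $a=u^naj^n=0$ for large $n$, a contradiction. So $uaR\subseteq aR$ for all units $u$. For $r\in J$ we have $ra=(1+r)a-a\in aR$. So $Ra\subseteq aR$. The mirror argument gives $aR\subseteq Ra$. So $aR=Ra$ for all $a$, and every one-sided ideal is two-sided.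

In particular, a ring satisfying (b) is duo.

**Step 14. (a)⇒(b).** Let $R$ be hypercyclic. By Theorem 1, $J$ is nil. Steps 1 and 3 give the chain conditions, Step 5 gives $r(J)=N\ne0$, and Step 8 gives the form of right ideals. What remains is linear compactness, and for it we need a double annihilator property.

*$lr(A)=A$ for every left ideal $A$.* Let $b\neq0$ and, as in Step 8, pick $z$ with $0\ne bz\in N$. By (4.2), $r(b)=zJ$ and $r(Jb)=\{t:Jbt=0\}=b^{-1}N=zR$. Now $Jb\subseteq l(z)$ because $Jbz=0$, and $b\notin l(z)$. By (F3) on the left, $l(z)\subseteq Jb$. Thus $lr(Jb)=l(zR)=l(z)=Jb$. Now let $b\in lr(A)\setminus A$. Then $b\neq0$ and $A\subseteq Jb$ by (F3). So $b\in lr(A)\subseteq lr(Jb)=Jb$, and $b=0$ by (F1), a contradiction.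

*Linear compactness.* Let $x\equiv c_i\pmod{A_i}$ be finitely solvable. If $A_j\subseteq A_i$, a common solution of the congruences $i,j$ shows $c_i-c_j\in A_i$. In that case $r(A_i)\subseteq r(A_j)$, and $c_it=c_jt$ for $t\in r(A_i)$. Since the $A_i$ form a chain, $t\mapsto c_it$ $(t\in r(A_i))$ is a well-defined homomorphism on the right ideal $\bigcup_ir(A_i)$. By injectivity of $R_R$ it is left multiplication by some $c$. Then $(c-c_i)r(A_i)=0$, so $c-c_i\in lr(A_i)=A_i$ for all $i$.

**Step 15. Condition (b) is left-right symmetric.** This reduces the theorem to (b)⇒(a): once (a)⇔(b) is known for all rings in question, (a′) for $R$ is (a) for $R^{op}$, hence (b) for $R^{op}$, hence (b) for $R$. Let (b) hold. By Step 13 left and right ideals coincide, so linear compactness on the left and on the right are the same condition. Let $0\neq n\in r(J)$. Then $Rn=nR$ is simple as a left ideal (as $l(n)=J$), hence as a right ideal, since left and right ideals coincide. So $nJ=0$ by (F2), and $l(J)\neq0$. For $a\ne0$, both $aJ$ and $Ja$ are the unique maximal subideal of $aR=Ra$ by (F2), so $aJ=Ja$; and every left ideal,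 being a right ideal, is $aR=Ra$ or $aJ=Ja$. The remaining conditions are visibly symmetric. Thus (b) for $R$ implies (b) for $R^{op}$, and the converse follows by exchanging the two rings.

From now until Step 19, $R$ satisfies (b). Let $n\neq0$ with $Jn=nJ=0$ (Step 15) and $N=nR=Rn$. It is simple on either side, so by the chain conditions it is contained in every nonzero one-sided ideal. If $xJ=0$ and $x\neq0$, then $xR$ is simple and contains $N$, so $xR=N$. Thus
$$xJ=0\iff x\in N,\qquad\text{and likewise}\qquad Jx=0\iff x\in N. \tag{7.1}$$
In particular $N=r(J)=l(J)$.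

**Step 16. Annihilators of elements.** We compute them, in preparation for injectivity.

(16a) *If $a\ne0$ and $aw=n$, then $r(a)=wJ$; such $w$ exists.* It exists since $n\in aR$. We have $awJ=nJ=0$ and $w\notin r(a)$, so $wJ\subseteq r(a)\subseteq wJ$ by (F3).

(16b) *$lr(a)=Ra$ for all $a$.* If $a=0$, both sides are $0$. Let $a\ne0$, $aw=n$, and let $b\in lr(a)=l(wJ)$. Then $bwJ=0$, so $bw\in N=Rn=Raw$ by (7.1), say $bw=caw$. If $b\notin Ra$, then $a=jb$ with $j\in J$ by (F3). So $bw=cjbw$, i.e. $(1-cj)bw=0$, whence $bw=0$ and $n=aw=jbw=0$, a contradiction. So $lr(a)\subseteq Ra$; the other inclusion is clear.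

**Step 17. $R_R$ is injective.** Linear compactness is used to glue local multipliers. Let $f:I\to R$ be a homomorphism from a right ideal. For $t\in I$ we have $f(t)r(t)=0$, so by (16b) $f(t)=c_tt$ for some $c_t$. If $t=t'q$ with $t'\in I$, then $l(t')\subseteq l(t)$ and $c_{t'}t=c_{t'}t'q=f(t')q=f(t)=c_tt$, so $c_{t'}-c_t\in l(t)$. Among finitely many elements of $I$ one, $t'$, generates a right ideal containing all of them, and $c_{t'}$ solves the corresponding congruences. So the system $x\equiv c_t\pmod{l(t)}$, $t\in I$, is finitely solvable. A solution $c$ satisfies $f(t)=ct$ on $I$. Apply Baer's criterion.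

**Step 18. If $z\ne0$, then $R/zJ$ has injective hull $R$.** This treats half of the cyclic modules. As $n\in Rz$, choose $b$ with $bz=n$. By (16a), $r(b)=zJ$. So $R/zJ\cong bR\subseteq R$, and $bR\neq0$. Since $R_R$ is injective and uniform (right ideals form a chain), (I2) applies. The case $z=n$ covers $R/0=R/nJ$.

**Step 19. If $I=zR$ with $0\neq z\in J$, then $R/I$ has a cyclic injective hull.** This treats the other half. We distinguish whether $J^2=J$.

*Let $J^2=J$.* We first show that $R/N$ is injective. Let $f:I'\to R/N$ be a homomorphism from a right ideal, $t\in I'$, and $f(t)=e+N$. If $t\neq0$, then by (16a) $r(t)=wJ=wJ^2=r(t)J$ for some $w$. Since $f(t)r(t)=0$, we have $e\,r(t)\subseteq N$, so $e\,r(t)=e\,r(t)J\subseteq NJ=0$. So $e\in lr(t)=Rt$, and $f(t)=c_tt+N$ for some $c_t$. For $t=0$ take $c_0=0$. Put $A_t=\{c:ct\in N\}$, a left ideal. If $t=t'q$ with $t'\in I'$, then $A_{t'}\subseteq A_t$ and $c_{t'}t+N=f(t')q=f(t)=c_tt+N$, so $c_{t'}-c_t\in A_t$. As in Step 17 the system $x\equiv c_t\pmod{A_t}$, $t\in I'$, is finitely solvable, and a solution $c$ gives $f(t)=ct+N$ on $I'$. So $R/N$ is injective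 by Baer's criterion.

Now choose $b$ with $bz=n$. If $bt\in N=bzR$, then $t\in zR+r(b)=zR+zJ=zR$ by (16a); conversely $bzR\subseteq N$. So $t\mapsto bt+N$ has kernel $zR$, and $R/zR\cong(bR+N)/N\subseteq R/N$, a nonzero submodule. As $R/N$ is uniform (its submodules form a chain) and injective, it is the hull of $R/zR$, and it is cyclic.

*Let $J^2\neq J$.* The subspaces of the right $D$-space $J/J^2$ form a chain, so it is one-dimensional. Let $p\in J\setminus J^2$. Then $pR+J^2=J$, and $J^2\subseteq pR$ by (F3), so $J=pR$. Since $pR=Rp$, we get $J^k=p^kR$. As $p$ is nilpotent and $0\neq z\in J=pR$, there is a maximal $k\ge1$ with $z\in p^kR$. Write $z=p^ku$; then $u\notin J=pR$ by maximality of $k$, so $u\in U$. So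
$$zR=p^kR=p^{k-1}J\qquad\text{with } p^{k-1}\neq0, \tag{7.2}$$
and Step 18 applies.

**Step 20. End of the proof.** We collect the cyclic modules. By (b) every proper right ideal is $aJ$ with $a\ne0$, or $aR$ with $0\ne a\in J$, or $0$. Steps 18 and 19 cover these, and $R/R=0$ is trivial. So (b)⇒(a). With Steps 14 and 15 this proves the equivalences, and Step 13 the last assertion of Theorem 2. $\blacksquare$

*Remark.* In such a ring $J$ is locally nilpotent: a finite subset of $J$ lies in some $aR=Ra$ with $a\in J$ nilpotent, and $(aR)^k=a^kR$, so all sufficiently long products of elements of the subset vanish.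

## 8. Values in $[0,1]$: proof of Theorem 3

If $J=0$, then $R$ is a division ring, so (A) holds, and $R$ is trivially hypercyclic because all its modules are injective. Let $J\neq0$.

**Step 21. (A) implies hypercyclic.** We verify (b) of Theorem 2. $R$ is right Artinian, so $J$ is nilpotent. If $J^k=0\neq J^{k-1}$, then $0\ne J^{k-1}\subseteq r(J)$. By Step 13, $R$ is duo. Right ideals are finitely generated, hence principal. Since they form a chain in a module of finite length, there are only finitely many right ideals, hence finitely many left ideals. By the example after Definition 1.9, ${}_RR$ is linearly compact. So (b) holds.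

**Step 22. (B) implies hypercyclic.** Again we verify (b). By (i), principal right ideals are comparable, and so are principal left ideals; so $R$ is a left and right chain ring. Since $0\in xR$ for all $x$, $v(0)$ is the largest value, so $v(0)=\infty$; and $v(x)=\infty$ gives $v(0)\le v(x)$, so $x\in0R=0$. Since $x\in1R$ for all $x$, $v(1)$ is the smallest value $0$. Now $v(x)=0$ iff $1\in xR$ iff $1\in Rx$, that is, iff $x$ is a unit. Hence $J=\{v>0\}$. If $v(x)=\gamma>0$, then by (ii) $v(x^k)=k\gamma$ as long as $k\gamma\le1$, and $x^k=0$ for the first $k$ with $k\gamma>1$ (or $x=0$). So $J$ is nil. An element $n$ with $v(n)=1$ is nonzero, and $v(jn)=\infty$ for $j\in J$ by (ii), so $n\in r(J)$.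

Let $I\neq0$ be a right ideal, $\gamma=\inf v(I)\le1$, and $v(a)=\gamma$. If $\gamma$ is attained at $b\in I$, then $I\subseteq\{v\ge\gamma\}=aR=bR\subseteq I$ by (i), so $I=aR$. Otherwise $I\subseteq\{v>\gamma\}$; and if $v(y)>\gamma$, then $v(b)\le v(y)$ for some $b\in I$, and $y\in bR\subseteq I$. So $I=\{v>\gamma\}$. Finally $\{v>\gamma\}=aJ$: the inclusion $\supseteq$ is (ii); and if $v(y)>\gamma$, then $y=ar$, where $r$ is not a unit, since otherwise $yR=aR$ and $v(y)=v(a)$. The zero ideal is $0R$. So (b) holds, and $R$ is hypercyclic by Theorem 2.

*Example of type (B).* Let $O$ be the ring of formal series $\sum a_\gamma t^\gamma$ with coefficients in $F$ and well-ordered support in $[0,\infty)$. By a classical construction, the series with well-ordered support in $\mathbb R$ form a field, with valuation $v(x)=\min(\text{support of }x)$. Let $R=O/\{v>1\}$; its elements are represented uniquely by series with support in $[0,1]$. For $0\ne x\in R$ let $v(x)$ be the least exponent, and $v(0)=\infty$. Surjectivity and (ii) are clear. For (i): if $y=xr$ then $v(y)\ge v(x)$; if $v(x)\le v(y)$ and $y\neq0$, then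 the quotient of representatives lies in $O$, so $y\in xR$ (the case $y=0$ is trivial). As in Step 22, every ideal is $0=\{v>1\}$, $\{v\ge\gamma\}$ or $\{v>\gamma\}$ with $\gamma\in[0,1]$. For linear compactness, let $x\equiv c_i\pmod{A_i}$ be finitely solvable. For an exponent $\delta\in[0,1]$ with $t^\delta\notin A_i$ for some $i$, let the coefficient of $x$ at $\delta$ be that of $c_i$; otherwise let it be $0$. This is consistent: if $A_j\subseteq A_i$, then $c_i-c_j\in A_i$, and elements of $A_i$ have coefficient $0$ at each $\delta$ with $t^\delta\notin A_i$; so $c_i$ and $c_j$ agree at $\delta$. The support of $x$ is well-ordered: a nonempty subset contains some $\delta$ with $t^\delta\notin A_i$ for some $i$, and below and at $\delta$ the support of $x$ equals that of $c_i$. Since $x$ and $c_i$ agree at all $\delta$ with $t^\delta\notin A_i$, we get $x-c_i\in A_i$. So $R$ satisfies (B) and is hypercyclic. Its radical is nil, but not nilpotent: $J^2=J\ne0$, because an element of value $\gamma>0$ lies in $t^{\gamma/2}t^{\gamma/2}R$.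

For the converse let $R$ be hypercyclic with $J\ne0$. So (b) holds and $R$ is duo. If $J^2\neq J$, then by (7.2) the nonzero principal right ideals are the $p^kR$ $(k\ge0)$ with $p$ nilpotent, and $p^kJ=p^{k+1}R$; so all right ideals are among the finitely many $p^kR$, and (A) holds. From now on $J^2=J$. Let $N=r(J)$, the least nonzero ideal, with $NJ=0$ (see (7.1)).

**Step 23. The ordered system of principal ideals.** We build the object that will become $[0,1]$. Let $X$ be the set of nonzero principal ideals $aR=Ra$. Write $\alpha\le\beta$ for $\alpha\supseteq\beta$; this is a linear order. Write $+$ for the product of ideals; by duo-ness $aR\cdot bR=abR$. The zero ideal is written $\infty$; it is larger than all elements of $X$, and a sum with a summand $\infty$ is $\infty$. The least element of $X$ is $\mathbf0=R$, the greatest is $\mathbf1=N$. We have $\mathbf0<\mathbf1$, as $JN=0\neq J$. The element $\mathbf0$ is neutral for $+$.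

* The operation $+$ is associative and weakly monotone in both arguments, and $\alpha\le\alpha+\beta$, $\beta\le\alpha+\beta$. If $\alpha=aR\le\beta=bR$ in $X$, then $b\in aR$ and $b\in Ra$, so $\beta=\alpha+\gamma=\gamma'+\alpha$ for some $\gamma,\gamma'\in X$.
* Cancellation: $\alpha+\beta=\alpha+\gamma\ne\infty$ implies $\beta=\gamma$. Otherwise let, say, $\beta=bR\subsetneq cR=\gamma$, so $b=cj$ with $j\in J$ by (F2). With $\alpha=aR$, from $abR=acR$ we get $ac\in acjR\subseteq acJ$, so $ac=0$ by (F1), a contradiction. On the other side, if $\beta+\alpha=\gamma+\alpha\neq\infty$ and $\beta\subsetneq\gamma$, write $b=jc$ with $j\in J$; from $Rba=Rca$ we get $ca\in Rjca\subseteq Jca$ and $ca=0$, a contradiction.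
* Consequently addition is strictly monotone where it is finite: if $\beta<\gamma$ and $\alpha+\beta\neq\infty$, then $\alpha+\beta<\alpha+\gamma$; similarly on the other side. In fact $\beta\mapsto\alpha+\beta$ and $\beta\mapsto\beta+\alpha$ are order isomorphisms from the set of $\beta\in X$ with value $\neq\infty$ onto $[\alpha,\mathbf1]$, by the first item.

**Step 24. $X$ is dense and complete.** These are the two order properties of $[0,1]$ that come directly from (b).

*Density.* Let $aR\supsetneq bR\neq0$, so $b=aj$ with $j\in J$. As $J=J^2$, (F4) gives $j=j'j''$ with $j',j''\in J$. As $a\neq 0$ and $aj'\ne0$, (F2) gives $aR\supsetneq aj'R\supsetneq aj'j''R=bR$.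

*Completeness.* The intersection of a nonempty family of elements of $X$ contains $N$, so it is $aR$ or $aJ$ with $a\neq0$. Suppose it is $aJ\ne0$. As $aJ=(aJ)J$, $aJ$ is not principal: $aJ=cR$ would give $cR=cRJ=cJ$ and $c=0$. So each member $B$ of the family, being principal, properly contains $aJ$. Hence $a\in B$, since otherwise $B\subseteq aJ$ by (F3). So the intersection contains $aR\supsetneq aJ$, a contradiction. So the intersection is principal; it is the supremum of the family in $X$. Thus suprema of nonempty families exist, and hence also infima (the infimum is the supremum of the set of lower bounds, which contains $\mathbf0$).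

**Step 25. Halves: for $\beta\in X$ there is $\sigma\in X$ with $\sigma+\sigma=\beta$.** We need halves to get dyadic fractions. Let $A=\{\alpha\in X:\alpha+\alpha\le\beta\}\ni\mathbf0$ and $\sigma=\sup A$. The set $A$ is downward closed, and $\sigma\le\beta$ because $\alpha\le\alpha+\alpha\le\beta$ for $\alpha\in A$.

*If $\sigma+\sigma<\beta$:* write $\sigma+\rho=\beta$. Then $\rho>\sigma$, since otherwise $\beta=\sigma+\rho\le\sigma+\sigma$. Take $\tau$ with $\sigma<\tau<\rho$. Then $\sigma+\tau<\sigma+\rho=\beta$ by strict monotonicity, and $\tau<\rho\le\beta$. Write $\rho'+\tau=\beta$. Then $\rho'>\sigma$, since otherwise $\beta=\rho'+\tau\le\sigma+\tau<\beta$. Take $\sigma'$ with $\sigma<\sigma'<\min(\rho',\tau)$. Then $\sigma'+\sigma'\le\sigma'+\tau\le\rho'+\tau=\beta$, so $\sigma'\in A$ although $\sigma'>\sigma$, a contradiction.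

*If $\sigma+\sigma>\beta$ (possibly $\infty$):* write $\sigma+\rho=\beta$. Then $\rho<\sigma$, since otherwise $\beta\ge\sigma+\sigma$. Take $\tau$ with $\rho<\tau<\sigma$. By strict monotonicity $\sigma+\tau>\beta$. As $\tau\le\sigma\le\beta$, write $\rho'+\tau=\beta$. Then $\rho'<\sigma$, since otherwise $\beta=\rho'+\tau\ge\sigma+\tau>\beta$. Take $\sigma'$ with $\max(\rho',\tau)<\sigma'<\sigma$. Then $\sigma'+\sigma'\ge\sigma'+\tau>\rho'+\tau=\beta$ by strict monotonicity. So $\sigma'\notin A$. As $A$ is downward closed, $\sigma'$ is an upper bound of $A$, smaller than $\sigma$, a contradiction.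

Hence $\sigma+\sigma=\beta$.

**Step 26. Dyadic elements.** We embed the dyadic rationals of $[0,1]$ densely in $X$. Let $e_0=\mathbf1$ and let $e_{k+1}$ satisfy $e_{k+1}+e_{k+1}=e_k$. Then $2^ke_k=\mathbf1$, and $e_k>\mathbf0$ because $\mathbf1>\mathbf0$. For $0\le m\le2^k$ we have $me_k\le\mathbf1$, so $me_k\in X$. Since $me_k=2me_{k+1}$, the map $\delta:m/2^k\mapsto me_k$ is well defined on the dyadic rationals of $[0,1]$.

* $\delta$ is strictly increasing, because $me_k<me_k+e_k$ for $m<2^k$ by strict monotonicity.
* $\delta(q)+\delta(q')=\delta(q+q')$ if $q+q'\le1$. If $q+q'>1$, then with a common denominator $2^k$ we get $\delta(q)+\delta(q')\ge(2^k+1)e_k=\mathbf1+e_k=\infty$, because $NJ=0$ and $e_k\subseteq J$.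
* For every $\varepsilon>\mathbf0$ in $X$ there is $k$ with $e_k<\varepsilon$. Otherwise $e_k\ge\varepsilon$ for all $k$, where $\varepsilon=cR$ with $c\in J$ nilpotent. Then $\mathbf1=2^ke_k\ge2^k\varepsilon=c^{2^k}R=\infty$ for large $k$, a contradiction.
* The elements $\delta(q)$ are dense. Let $\alpha<\beta=\alpha+\gamma$; then $\gamma>\mathbf0$. Choose $e_k<\gamma$ and $m$ maximal with $me_k\le\alpha$. Since $\alpha<\mathbf1$, $m<2^k$. So $\alpha<(m+1)e_k\le\alpha+e_k<\alpha+\gamma=\beta$, the last inequality by strict monotonicity.

**Step 27. The order isomorphism $v:X\to[0,1]$.** We define real values by cuts. Put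
$$v(\alpha)=\sup\{q\text{ dyadic}:\delta(q)\le\alpha\}.$$
Then $v$ is monotone, and $v(\delta(q))=q$. If $\alpha<\beta$, apply the density of the $\delta(q)$ twice to get dyadic $q<q'$ with $\alpha<\delta(q)<\delta(q')<\beta$; then $v(\alpha)\le q<q'\le v(\beta)$. So $v$ is strictly increasing. For surjectivity let $\lambda\in[0,1]$ and $\alpha=\sup\{\delta(q):q\le\lambda\}$. Then $v(\alpha)\ge q$ for all dyadic $q\le\lambda$, so $v(\alpha)\ge\lambda$. If $v(\alpha)>\lambda$, there are dyadic $p'<p$ with $\lambda<p'$ and $\delta(p)\le\alpha$. But $\delta(p')$ is an upper bound of $\{\delta(q):q\le\lambda\}$, so $\alpha\le\delta(p')<\delta(p)\le\alpha$, a contradiction. So $v(\alpha)=\lambda$.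

**Step 28. Additivity, and end of the proof.** It remains to see that $v$ turns the product of ideals into addition of real numbers, truncated above $1$.

* Let $\alpha+\beta\neq\infty$. If $\delta(q)\le\alpha$ and $\delta(q')\le\beta$, then $\delta(q)+\delta(q')\le\alpha+\beta\neq\infty$. So $q+q'\le1$ and $\delta(q+q')\le\alpha+\beta$ by Step 26. Hence $v(\alpha+\beta)\ge v(\alpha)+v(\beta)$. In particular, if $v(\alpha)+v(\beta)>1$, then $\alpha+\beta=\infty$.
* Let $v(\alpha)+v(\beta)<1$. Take dyadic $q\ge v(\alpha)$ and $q'\ge v(\beta)$ with $q+q'\le1$. Since $v$ is an order isomorphism, $\alpha\le\delta(q)$ and $\beta\le\delta(q')$. So $\alpha+\beta\le\delta(q+q')\ne\infty$ and $v(\alpha+\beta)\le q+q'$. Letting $q,q'$ decrease to $v(\alpha),v(\beta)$ gives $v(\alpha+\beta)\le v(\alpha)+v(\beta)$, and with the first item equality.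
* Let $v(\alpha)+v(\beta)=1$. Write $\alpha+\gamma=\mathbf1$. Then $v(\alpha)+v(\gamma)\le v(\mathbf1)=1$ by the first item, and the sum cannot be $<1$ by the second. So $v(\gamma)=v(\beta)$, hence $\gamma=\beta$ and $\alpha+\beta=\mathbf1$, with $v(\mathbf1)=1$.

Put $v(x)=v(xR)$ for $x\ne0$ and $v(0)=\infty$. This is a surjection $R\to[0,1]\cup\{\infty\}$. Since $v(x)\le v(y)$ means $xR\supseteq yR$ and $xR=Rx$, (i) holds; (ii) is the additivity just proved, together with $xR\cdot yR=xyR$. Linear compactness of ${}_RR$ holds by Theorem 2. So (B) holds. $\blacksquare$
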